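\title{No MSO-definable choice over scattered trees}

\begin{abstract}
A binary tree is scattered if it has at most countably many infinite branches. We prove that no formula of monadic second-order logic selects, in every scattered tree and from every non-empty set of nodes, exactly one element of the set. More precisely, every formula already fails to select a unique leaf of some regular tree of finite Cantor--Bendixson rank. This is sharp: for every $n$ there is a formula that defines a choice over all trees of rank at most $n$. The proof labels the full binary tree by types of scattered trees, consistently at every node and along every infinite branch, and follows the chosen leaf through this labeling to infinity. The labeling comes from a monotonicity property of the finite semigroup of context types.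
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}

A \emph{tree} is a non-empty prefix-closed set $T\subseteq\{0,1\}^*$. Its elements are \emph{nodes}, the empty word $\varepsilon$ is the \emph{root}, those of $u0,u1$ that lie in $T$ are the \emph{children} of $u$, and a node without children is a \emph{leaf}. We view $T$ as the structure $(T,s_0,s_1)$, where $s_d(u,v)$ holds if and only if $v=ud$. \emph{Monadic second-order logic} (MSO) has variables $x,y,\dots$ for nodes and variables $X,Y,\dots$ for sets of nodes; its formulas are built from the atomic formulas $x=y$, $s_d(x,y)$ and $x\in Y$ by Boolean connectives and quantification over both kinds of variables. An \emph{infinite branch} of $T$ is a sequence $\beta\in\{0,1\}^\omega$ all of whose finite prefixes lie in $T$; it \emph{passes through} these prefixes. A tree is \emph{scattered} (or \emph{thin}) if it has at most countably many infinite branches.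

An MSO formula $\varphi(x,X)$ \emph{defines a choice} over a class $\mathcal C$ of trees if for every $T\in\mathcal C$ and every non-empty $X\subseteq T$ exactly one $x\in X$ satisfies $T\models\varphi(x,X)$.

A definable well-order of the nodes gives a definable choice: take the least element of $X$. This settles the two simplest cases. Over $\omega$-words the order of positions is a definable well-order. Over finite trees the lexicographic order is a definable linear order, and a linear order of a finite set is a well-order. On infinite trees the lexicographic order has the decreasing sequence $1,01,001,\dots$, and in fact there is no MSO-definable choice over infinite trees, in particular over the full binary tree $\{0,1\}^*$ \cite{GS,CL}.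

Scattered trees lie between these cases. The full binary tree has uncountably many branches, so it is not scattered, and over a smaller class of trees a choice is easier to define. There is even some evidence for a positive answer. A scattered tree consists of few branches, on each of which choice is trivial, and we shall see that a recursion of the form ``pick a canonical branch, then descend into a simpler subtree hanging off it'' does define a choice when the depth of the recursion is bounded in advance. The question is whether a single formula can work for all scattered trees. The conjecture stated in \cite{DST} is that none can: \emph{there is no MSO-definable choice over scattered trees}. We prove it.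

\subsection*{Results}

For a prefix-closed set $S\subseteq\{0,1\}^*$, possibly empty, let $\mathrm{Br}(S)$ be the set of its infinite branches, and let
\[
\partial S=\{u\in S:\text{ at least two infinite branches of $S$ pass through $u$}\}.
\]
The set $\partial S$ is again prefix-closed, so the operation can be iterated. A branch of $S$ is a branch of $\partial S$ exactly when each of its prefixes is shared with another branch of $S$; thus $\partial$ removes the isolated branches, as the Cantor--Bendixson derivative does. A tree $T$ has \emph{rank at most $n$} if $\mathrm{Br}(\partial^nT)=\emptyset$, and \emph{finite rank} if this holds for some $n$. For a word $v$ put $S|_v=\{u:vu\in S\}$. A tree $T$ is \emph{regular} if it has only finitely many distinct subtrees $T|_v$, $v\in T$. Let $\mathcal B$ be the class of regular trees of finite rank in which every node has $0$ or $2$ children. Every tree in $\mathcal B$ is scattered and has a leaf (Lemma~\ref{lem:rank}).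

\begin{theorem}\label{thm:main}
For every MSO formula $\varphi(x,X)$ there is a tree $T\in\mathcal B$ such that, for $X$ the (non-empty) set of leaves of $T$, it is not true that exactly one $x\in X$ satisfies $\varphi(x,X)$. Consequently there is no MSO-definable choice over scattered trees.
\end{theorem}

\begin{theorem}\label{thm:sharp}
For every $n$ there is an MSO formula that defines a choice over all trees of rank at most $n$.
\end{theorem}

So the rank of the trees in Theorem~\ref{thm:main} cannot be bounded independently of $\varphi$.

\begin{corollary}\label{cor:order}
No MSO formula $\psi(x,X)$ defines, for each scattered tree $T$ and each non-empty $X\subseteq T$, a finite non-empty subset of $X$. No MSO formula $\psi(x,y)$ defines a well-order of the nodes of every scattered tree.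
\end{corollary}

\begin{proof}
The lexicographic order on nodes is an MSO-definable linear order (Section~\ref{sec:rank}). In the first case ``$x$ is the lexicographically least node satisfying $\psi(\cdot,X)$'' would define a choice over scattered trees, in the second case ``$x$ is the $\psi$-least element of $X$'' would. Both contradict Theorem~\ref{thm:main}.
\end{proof}

Section~\ref{sec:rank} proves Theorem~\ref{thm:sharp}. Section~\ref{sec:example} shows the argument for Theorem~\ref{thm:main} on one concrete rule. After the preparations of Section~\ref{sec:types}, Section~\ref{sec:chase} reduces Theorem~\ref{thm:main} to the existence of a consistent labeling of the full binary tree by types, and Sections~\ref{sec:steer}--\ref{sec:list} construct it.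

\section{Rank, and choice at bounded rank}\label{sec:rank}

We use K\"onig's lemma in the form: an infinite prefix-closed subset of $\{0,1\}^*$ has an infinite branch. Since $\partial S\subseteq S$, rank at most $n$ implies rank at most $n+1$.

\begin{lemma}\label{lem:rank}
Let $S,S'\subseteq\{0,1\}^*$ be prefix-closed, $v\in\{0,1\}^*$ and $n\ge0$.
\begin{enumerate}
\item[(a)] If $S\subseteq S'$, then $\partial^nS\subseteq\partial^nS'$.
\item[(b)] $\partial^nS\cap v\{0,1\}^*=v\,\partial^n(S|_v)$.
\item[(c)] If $\mathrm{Br}(\partial^{n+1}S)=\emptyset$, then $\mathrm{Br}(\partial^nS)$ is finite.
\item[(d)] A tree of finite rank is scattered.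
\item[(e)] Every tree in $\mathcal B$ has a leaf.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Two branches of $S$ through $u$ are two branches of $S'$ through $u$; iterate.

(b) The branches of $S$ through $vu$ are the sequences $v\beta$ with $\beta$ a branch of $S|_v$ through $u$. This gives $(\partial S)|_v=\partial(S|_v)$, and by induction $(\partial^nS)|_v=\partial^n(S|_v)$, which is the claim.

(c) The set $F=\partial^{n+1}S$ is finite by K\"onig's lemma. Every $\beta\in\mathrm{Br}(\partial^nS)$ has a shortest prefix outside $F$, and $\beta$ is the only branch of $\partial^nS$ through it. This prefix is the root or a child of a node of $F$, so there are finitely many possibilities for it.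

(d) If $T$ has rank at most $n$, then $\mathrm{Br}(T)$ is the union of the sets $\mathrm{Br}(\partial^iT)\setminus\mathrm{Br}(\partial^{i+1}T)$ for $i<n$. A branch $\beta$ in the $i$-th set has a prefix outside $\partial^{i+1}T$, and $\beta$ is the only branch of $\partial^iT$ through that prefix. So each of these sets injects into $\{0,1\}^*$.

(e) A leafless tree in which every node has $0$ or $2$ children is $\{0,1\}^*$, and $\partial\{0,1\}^*=\{0,1\}^*$, so this tree does not have finite rank.
\end{proof}

\begin{example}\label{ex:combs}
Rank at most $0$ means finite. Rank at most $1$ means finitely many branches: one direction is Lemma~\ref{lem:rank}(c), and conversely two distinct branches share only finitely many nodes. The \emph{comb} $K=\{0^i,0^i1:i\ge0\}$ has the single branch $0^\omega$, and its leaves $0^i1$ have no lexicographically least element. The tree $Z=\bigcup_{i\ge0}\bigl(\{1^i\}\cup1^i0K\bigr)$ has the branches $1^\omega$ and $1^i0^\omega$; here $\partial Z=\{1^i:i\ge0\}$ and $\partial^2Z=\emptyset$, so $Z$ has rank at most $2$ but not at most $1$. The subtrees of $Z$ are $Z$, $K$ and $\{\varepsilon\}$, so $K,Z\in\mathcal B$.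
\end{example}

We identify a branch with the set of its prefixes. The following notions are MSO-definable in every tree.
\begin{itemize}
\item The prefix order: $u$ is a prefix of $v$ if and only if every set that contains $u$ and is closed under children contains $v$. Hence also the prefix closure $\mathrm{pref}(X)$ of a set $X$.
\item ``$\beta$ is an infinite branch of $S$'': $\beta\subseteq S$ is non-empty, prefix-closed, linearly ordered by the prefix order, and each of its nodes has a child in $\beta$. Hence also the set $\partial S$, and $\partial^kS$ for each fixed $k$.
\item The lexicographic order on nodes: $u\le_{\mathrm{lex}}v$ if $u$ is a prefix of $v$, or if for some $z$ the node $z0$ is a prefix of $u$ and $z1$ is a prefix of $v$. For distinct branches, $\beta<_{\mathrm{lex}}\beta'$ if $z0\in\beta$ and $z1\in\beta'$ for some $z$. Both are linear orders.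
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
By induction on $k$ we construct a formula $\psi_k(x,X)$ that, in every tree, selects exactly one element of every non-empty set $X$ with $\mathrm{Br}(\partial^k\mathrm{pref}(X))=\emptyset$. By Lemma~\ref{lem:rank}(a), in a tree of rank at most $n$ every set $X$ satisfies this condition for $k=n$, so $\psi_n$ proves the theorem. We measure $\mathrm{pref}(X)$ rather than the ambient tree because every node of $\mathrm{pref}(X)$ has an extension in $X$: wherever we descend inside $\mathrm{pref}(X)$, candidates remain.

For $k=0$ the set $\mathrm{pref}(X)$ is finite by K\"onig's lemma, and $\psi_0$ selects the lexicographically least element of $X$.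

Let $\psi_k$ be given, let $X\ne\emptyset$, $S=\mathrm{pref}(X)$ and $\mathrm{Br}(\partial^{k+1}S)=\emptyset$. If $\mathrm{Br}(\partial^kS)=\emptyset$, use $\psi_k(x,X)$. Otherwise $\mathrm{Br}(\partial^kS)$ is finite by Lemma~\ref{lem:rank}(c) and non-empty; let $\beta$ be its lexicographically least element. If $X\cap\beta\neq\emptyset$, select the prefix-least element of $X\cap\beta$.

Suppose that $X\cap\beta=\emptyset$, and let $V$ be the set of nodes of $S\setminus\beta$ whose parent lies on $\beta$. Every node of $\beta$ has an extension in $X$, which is off $\beta$, and the path to it leaves $\beta$ through an element of $V$ below the given node. So $V$ is infinite. The branch $\beta$ passes through no element of $V$, and each of the finitely many other branches of $\partial^kS$ passes through exactly one. Hence there are $v\in V$ through which no branch of $\partial^kS$ passes. A node of $\beta$ has at most one child off $\beta$, so among these $v$ there is exactly one whose parent is prefix-least; fix it. Let $X'$ be the set of elements of $X$ that have $v$ as a prefix; it is non-empty since $v\in\mathrm{pref}(X)$. A node of $\mathrm{pref}(X')$ is a prefix or an extension of $v$, so every branch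 of $\mathrm{pref}(X')$ passes through $v$. By Lemma~\ref{lem:rank}(a) a branch of $\partial^k\mathrm{pref}(X')$ would be a branch of $\partial^kS$ through $v$, and there is none. Select the element given by $\psi_k(x,X')$.

The case distinctions are definable, and $\beta$, $V$, $v$, $X'$ are uniquely determined by definable conditions, so the procedure is expressed by a formula $\psi_{k+1}$.
\end{proof}

On the leaves of $Z$, for instance, $\psi_2$ takes $\beta=1^\omega$ and descends to $v=0$; then $\psi_1$ takes $\beta=0^\omega$ and descends to the leaf $01$. The formula $\psi_k$ finds a simpler subtree because it can compute $\partial^k$, and it grows with $k$. A single formula has to descend without this information, and the next section shows what then goes wrong.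

\section{Following the chosen leaf: an example}\label{sec:example}

For trees $T_0,T_1$ let $\langle T_0,T_1\rangle=\{\varepsilon\}\cup0T_0\cup1T_1$. Consider the following rule for choosing a leaf of a tree in $\mathcal B$. Start at the root. At the current node $v$, look at the leftmost path $v,v0,v00,\dots$; if it ends in a leaf, choose that leaf, and otherwise move to $v1$ and repeat. The rule chooses at most one leaf. To defeat it we look for a tree in which the chosen leaf has been pushed to infinity.

A first attempt uses the finite combs $K_0=\{\varepsilon\}$, $K_{n+1}=\langle K_n,\{\varepsilon\}\rangle$. The rule chooses $0^n$ in $K_n$, so the chosen leaves run off along $0^\omega$. But in the limit tree $K$ the rule simply chooses $1$. The reason is that the rule sees one property of a subtree, namely whether its leftmost path is finite, and this property changes in the limit: it holds at $0^i$ in every $K_n$ with $n\ge i$ and fails at $0^i$ in $K$.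

A second attempt uses only trees with infinite leftmost path. In $K$ the rule chooses $1$. The tree $\langle K,K\rangle$ also has an infinite leftmost path, and the rule chooses $11$, in the right copy of $K$. Replace that copy by $\langle K,K\rangle$: in $\langle K,\langle K,K\rangle\rangle$ the rule chooses $111$, again in the rightmost copy. The limit of this process is the tree $Z$ of Example~\ref{ex:combs}. Now the property survives: the subtree of $Z$ at $1^n$ is $Z$, whose leftmost path is infinite. So the rule moves below $1^n$ for every $n$, and it chooses nothing.

For an arbitrary formula, the property it sees is the \emph{type} of a subtree, one of finitely many. The second attempt needed a family of types such that each one splits into two types of the family, and such that the tree built along the path of the chase has, at each node of the path, the type planned for that node. The difficulty is that the path is dictated by the formula. We therefore have to plan types for all nodes of $\{0,1\}^*$ in advance, so that the plan is correct along every one of the uncountably many branches.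

\section{Types, contexts and infinite spines}\label{sec:types}

Fix a formula $\varphi(x,X)$ and let $m$ be its quantifier rank, the maximal nesting depth of quantifiers, with node and set quantifiers counted together.

\subsection*{Composition}

A \emph{structure} is a non-empty set with binary relations $s_0,s_1$, a unary predicate $X$ and finitely many constants, which may occur in atomic formulas in place of node variables. For structures with the same constant symbols, $\mathfrak M\equiv_m\mathfrak M'$ means that they satisfy the same MSO sentences of quantifier rank at most $m$. Once $x$ is named by a constant, $\varphi(x,X)$ is such a sentence. We recall two standard facts. For each finite set of constant symbols, $\equiv_m$ has finitely many classes. And $\mathfrak M\equiv_m\mathfrak M'$ holds if and only if Duplicator has a winning strategy in the $m$-round Ehrenfeucht--Fra\"iss\'e game: in each round Spoiler picks an element or a set in one structure, Duplicator answers with an object of the same kind in the other, and Duplicator wins if the correspondence between chosen elements and between constants preserves equality, $s_0$, $s_1$, $X$ and membership in corresponding chosen sets. If she wins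 after $m$ rounds, the same conditions hold after each earlier round, since they concern fewer objects.

\begin{lemma}[Composition]\label{lem:comp}
Let $\mathfrak M_i\equiv_m\mathfrak M_i'$ for $i\in I$, where $I$ may be infinite. Form $\mathfrak M$ from the disjoint union of the $\mathfrak M_i$ by adding $s_0$- and $s_1$-edges between constants of different components and keeping a finite set of the constants. Form $\mathfrak M'$ from the $\mathfrak M_i'$ by adding the edges between the corresponding constants and keeping the corresponding constants. Then $\mathfrak M\equiv_m\mathfrak M'$.
\end{lemma}

\begin{proof}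
Duplicator fixes a winning strategy for each component. An element move is answered in its own component. A set move is split into its traces on the components, each trace is answered in its component, and the answers are united. Each component sees at most $m$ rounds, so equality, edges, $X$ and membership are preserved inside components. An edge between different components joins two constants of these components, and a chosen element equals a constant of its component if and only if its answer equals the corresponding constant. So these edges are preserved as well.
\end{proof}

\subsection*{Types of trees}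

A tree is viewed as a structure with $X$ the set of its leaves and one constant, the root. Its $\equiv_m$-class is its \emph{type}. Let $H$ be the finite set of types of trees in $\mathcal B$; it is non-empty because $\{\varepsilon\}\in\mathcal B$. For each $h\in H$ fix a representative $R_h\in\mathcal B$ of type $h$.

If $T_0,T_1\in\mathcal B$, then $\langle T_0,T_1\rangle\in\mathcal B$: its subtrees are itself and those of $T_0,T_1$, and by Lemma~\ref{lem:rank}(b) a branch of $\partial^n\langle T_0,T_1\rangle$ with first letter $d$ yields a branch of $\partial^nT_d$. For $p,q\in H$ let $\langle p,q\rangle\in H$ be the type of $\langle R_p,R_q\rangle$. If $T_0,T_1$ are any trees of types $p,q$, then $\langle T_0,T_1\rangle$ has type $\langle p,q\rangle$, by Lemma~\ref{lem:comp} with three components: $T_0$, $T_1$ and a single node with $X=\emptyset$.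

\subsection*{Contexts}

The trees of the chase consist of a path with representatives hanging off it. One step of such a path is described by a \emph{letter} $(d,k)$: go in direction $d$ and hang $R_k$ on the other side. So let $\Sigma=\{0,1\}\times H$, and write $\bar d=1-d$. For $\gamma=c_1\cdots c_n\in\Sigma^+$ with $c_i=(d_i,k_i)$ let
\[
P_\gamma=\{d_1\cdots d_i:0\le i<n\}\ \cup\ \bigcup_{i=1}^{n}d_1\cdots d_{i-1}\bar d_i\,R_{k_i},
\]
viewed as a structure with $X$ the set of leaves of the copies of the $R_{k_i}$ and with two constants, the root $\varepsilon$ and the last path node $d_1\cdots d_{n-1}$, whose $d_n$-child is missing. For a tree $T$ let $\gamma[T]=P_\gamma\cup d_1\cdots d_nT$; the set $d_1\cdots d_nT$ is the \emph{hole part}. For the empty word put $\gamma[T]=T$, all of it hole part. For $w=c_1c_2\cdots\in\Sigma^\omega$ let $T(w)=\bigcup_nP_{c_1\cdots c_n}$; the branch $d_1d_2\cdots$ is its \emph{spine}. Then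
\[
\gamma[\delta[T]]=(\gamma\delta)[T],\qquad T(\gamma w)=\gamma[T(w)],\qquad (0,k)[T]=\langle T,R_k\rangle,\qquad(1,k)[T]=\langle R_k,T\rangle .
\]
In particular $T\in\mathcal B$ implies $\gamma[T]\in\mathcal B$. On the level of types put $(0,k)\cdot h=\langle h,k\rangle$, $(1,k)\cdot h=\langle k,h\rangle$ and $\gamma\cdot h=c_1\cdot(\cdots(c_n\cdot h))$, with $\gamma\cdot h=h$ for empty $\gamma$. Either child of a node can be regarded as the hole:
\begin{equation}\label{eq:swap}
(d,k)\cdot h=(\bar d,h)\cdot k .
\end{equation}
For $\gamma\in\Sigma^+$ the \emph{context type} $[\gamma]$ is the pair consisting of the $\equiv_m$-class of $P_\gamma$ and the last direction $d_n$. The direction is recorded because it tells which edge leads into the hole.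

\begin{lemma}\label{lem:ctx}
Let $\gamma,\gamma',\delta,\delta',\gamma_i,\gamma_i'\in\Sigma^+$.
\begin{enumerate}
\item[(a)] If $[\gamma]=[\gamma']$ and $[\delta]=[\delta']$, then $[\gamma\delta]=[\gamma'\delta']$.
\item[(b)] If $T$ is a tree of type $h\in H$, then $\gamma[T]$ has type $\gamma\cdot h$. If $[\gamma]=[\gamma']$, then $\gamma\cdot h=\gamma'\cdot h$.
\item[(c)] If $[\gamma_i]=[\gamma_i']$ for all $i\ge1$, then $T(\gamma_1\gamma_2\cdots)\equiv_mT(\gamma_1'\gamma_2'\cdots)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $d$ be the direction recorded in $[\gamma]$. The structure $P_{\gamma\delta}$ is the disjoint union of $P_\gamma$ and $P_\delta$ with an $s_d$-edge from the second constant of $P_\gamma$ to the first constant of $P_\delta$, keeping the other two constants, and its last direction is that of $\delta$. Lemma~\ref{lem:comp} gives (a). The first claim of (b) follows by induction on the length of $\gamma$ from the formulas for $(d,k)[T]$. For the second, $\gamma[R_h]$ is the union of $P_\gamma$ and $R_h$ with an $s_d$-edge from the second constant of $P_\gamma$ to the root of $R_h$, so $\gamma[R_h]\equiv_m\gamma'[R_h]$. For (c), $T(\gamma_1\gamma_2\cdots)$ is the union of the $P_{\gamma_i}$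 with such an edge from each to the next.
\end{proof}

Thus $\mathcal S=\{[\gamma]:\gamma\in\Sigma^+\}$ is a finite semigroup with $[\gamma][\delta]=[\gamma\delta]$, and it acts on $H$ by $[\gamma]h=\gamma\cdot h$. We recall that every element $f$ of a finite semigroup has an idempotent power $f^k=f^{2k}$, $k\ge1$. Ramsey's theorem will be used as follows. Given $\gamma_1,\gamma_2,\ldots\in\Sigma^+$, color each pair $1\le i<j$ by $[\gamma_{i+1}\cdots\gamma_j]$ and take an infinite monochromatic set $i_0<i_1<\cdots$. Cutting there, we get
\begin{equation}\label{eq:ramsey}
\gamma_1\gamma_2\cdots=\delta_0\delta_1\delta_2\cdots,\qquad[\delta_1]=[\delta_2]=\cdots,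
\end{equation}
where each $\delta_j$ is a non-empty product of consecutive $\gamma_i$.

\subsection*{Infinite spines}

For $w\in\Sigma^\omega$ let $\pi(w)$ be the type of $T(w)$. A word $w$ is \emph{ultimately periodic} if $w=\gamma\delta^\omega$; then it has finitely many distinct tails.

\begin{lemma}\label{lem:omega}
Let $w\in\Sigma^\omega$.
\begin{enumerate}
\item[(a)] If $w$ is ultimately periodic, then $T(w)\in\mathcal B$.
\item[(b)] There is an ultimately periodic $w'$, using only letters of $w$, with $\pi(w')=\pi(w)$. Hence $\pi(w)\in H$.
\item[(c)] $\pi(\gamma w)=\gamma\cdot\pi(w)$ for $\gamma\in\Sigma^*$.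
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Every node of $T(w)$ has $0$ or $2$ children. A subtree of $T(w)$ is $T(w'')$ for a tail $w''$ of $w$ or a subtree of some $R_k$, so $T(w)$ is regular. As $H$ is finite, there is $n$ such that all $R_k$ have rank at most $n$. A branch of $\partial^nT(w)$ other than the spine passes through a node $v$ with $T(w)|_v=R_k$ for some $k$, and by Lemma~\ref{lem:rank}(b) it yields a branch of $\partial^nR_k$, which does not exist. So $\partial^nT(w)$ has at most one branch, and $\partial^{n+1}T(w)=\emptyset$.

(b) Apply \eqref{eq:ramsey} to the letters of $w$ and put $w'=\delta_0\delta_1^\omega$. Then $\pi(w)=\pi(w')$ by Lemma~\ref{lem:ctx}(c), and $\pi(w')\in H$ by (a).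

(c) This is Lemma~\ref{lem:ctx}(b) for the tree $T(w)$, whose type is in $H$ by (b).
\end{proof}

For $f=[\gamma]\in\mathcal S$ put $f^\omega=\pi(\gamma^\omega)$. By Lemma~\ref{lem:ctx}(c) this does not depend on $\gamma$, and more generally $\pi(\gamma_1\gamma_2\cdots)=f^\omega$ whenever $[\gamma_i]=f$ for all $i$. From $\gamma\gamma^\omega=\gamma^\omega=(\gamma^k)^\omega$ we get
\begin{equation}\label{eq:omega}
ff^\omega=f^\omega,\qquad(f^k)^\omega=f^\omega\quad(k\ge1).
\end{equation}
So every context type has a distinguished fixed point, shared by all its powers. This is the only link between finite contexts and infinite spines that Section~\ref{sec:order} will use.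

\section{Consistent labelings and the proof of Theorem~\ref{thm:main}}\label{sec:chase}

A \emph{labeling} is a map $\lambda:\{0,1\}^*\to H$. It is \emph{finite-state} if there are a finite set of states, a state for the root, and a rule giving the states of $u0$ and $u1$ from the state of $u$, such that $\lambda(u)$ depends only on the state of $u$. For $\beta=d_1d_2\cdots\in\{0,1\}^\omega$ put
\begin{equation}\label{eq:trace}
h_n=\lambda(d_1\cdots d_n)\quad(n\ge0),\qquad c_n=\bigl(d_n,\lambda(d_1\cdots d_{n-1}\bar d_n)\bigr)\quad(n\ge1).
\end{equation}
The labeling is \emph{consistent} if
\begin{enumerate}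
\item[(L1)] $\lambda(u)=\langle\lambda(u0),\lambda(u1)\rangle$ for every $u\in\{0,1\}^*$, and
\item[(L2)] $\pi(c_{n+1}c_{n+2}\cdots)=h_n$ for every $\beta\in\{0,1\}^\omega$ and every $n\ge0$.
\end{enumerate}
Condition (L2) says: cut the full binary tree along any one branch, replace everything off the branch by the representatives of the labels, and the resulting scattered tree has at each node of the branch exactly the type written there. It is the condition that failed for the finite combs in Section~\ref{sec:example}.

\begin{proposition}\label{prop:label}
There is a finite-state consistent labeling.
\end{proposition}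

The proof occupies Sections~\ref{sec:steer}--\ref{sec:list}. Here we derive Theorem~\ref{thm:main} from it. Suppose, for a contradiction, that for every $T\in\mathcal B$ exactly one leaf $\chi(T)$ of $T$ satisfies $\varphi(x,X)$ with $X$ the set of leaves.

\begin{lemma}\label{lem:hole}
Let $\gamma,\gamma'\in\Sigma^+$ with $[\gamma]=[\gamma']$, and let $T,T'\in\mathcal B$ with $T\equiv_mT'$. Then $\chi(\gamma[T])$ lies in the hole part of $\gamma[T]$ if and only if $\chi(\gamma'[T'])$ lies in the hole part of $\gamma'[T']$.
\end{lemma}

\begin{proof}
We pass from $\gamma[T]$ to $\gamma[T']$ and then to $\gamma'[T']$; all three trees are in $\mathcal B$. The formula cannot be asked directly where its chosen leaf lies without raising the quantifier rank, so in each step we name the leaf in the component that does not change.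

First let $\gamma=\gamma'$ and suppose that $x=\chi(\gamma[T])$ lies in $P_\gamma$. Apply Lemma~\ref{lem:comp} to the components $(P_\gamma,x)$, with $x$ a third constant, and $T$, respectively $T'$. Then $(\gamma[T],x)\equiv_m(\gamma[T'],x)$, so the leaf $x$ satisfies $\varphi$ in $\gamma[T']$, and by uniqueness $\chi(\gamma[T'])=x\in P_\gamma$. The converse follows by exchanging $T$ and $T'$.

Now let $T=T'$ and suppose that $\chi(\gamma[T])$ is the copy of a leaf $z$ of $T$ in the hole part. Apply Lemma~\ref{lem:comp} to the components $P_\gamma$, respectively $P_{\gamma'}$, and $(T,z)$; the added edges agree because $[\gamma]=[\gamma']$ includes the last direction. So the copy of $z$ in the hole part of $\gamma'[T]$ satisfies $\varphi$, and it equals $\chi(\gamma'[T])$ by uniqueness. The converse follows by exchanging $\gamma$ and $\gamma'$.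
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\lambda$ be as in Proposition~\ref{prop:label}. We define directions $d_1,d_2,\dots$ one after the other. With $h_n,c_n$ as in \eqref{eq:trace} and $\gamma_n=c_1\cdots c_n$, we keep the invariant
\[
\chi(\gamma_n[R_{h_n}])\ \text{ lies in the hole part of }\ \gamma_n[R_{h_n}].
\]
For $n=0$ the hole part is the whole tree. Suppose that $d_1,\dots,d_n$ are defined, put $v=d_1\cdots d_n$, $p=\lambda(v0)$, $q=\lambda(v1)$ and $T'=\langle R_p,R_q\rangle$. By (L1), $T'$ has type $h_n$. So $\chi(\gamma_n[T'])$ lies in the hole part, trivially for $n=0$ and by Lemma~\ref{lem:hole} for $n\ge1$. It is not $v$, which has two children in $\gamma_n[T']$; let $d_{n+1}$ be the direction for which it extends $vd_{n+1}$. If $d_{n+1}=0$, then $c_{n+1}=(0,q)$ and $h_{n+1}=p$; if $d_{n+1}=1$, then $c_{n+1}=(1,p)$ and $h_{n+1}=q$. In both cases $c_{n+1}[R_{h_{n+1}}]=T'$, hence $\gamma_{n+1}[R_{h_{n+1}}]=\gamma_n[T']$, and the hole part of $\gamma_{n+1}[R_{h_{n+1}}]$ consists of the extensions of $vd_{n+1}$. The invariant holds for $n+1$.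

\emph{The word $w=c_1c_2\cdots$ is ultimately periodic.} For $n\ge1$ let $\xi_n$ be the pair formed by the state of $d_1\cdots d_n$ and the context type $[\gamma_n]$. The state determines $p$ and $q$. Since $\gamma_n[T']=\gamma_n(0,q)[R_p]$, we have $d_{n+1}=0$ if and only if $\chi(\gamma_n(0,q)[R_p])$ lies in the hole part, and by Lemma~\ref{lem:hole} this depends only on $[\gamma_n][(0,q)]$ and $p$. So $\xi_n$ determines $d_{n+1}$, $c_{n+1}$ and $\xi_{n+1}$. The $\xi_n$ range over a finite set, so the sequence $(\xi_n)$ is ultimately periodic, and so is $w$.

Let $w_n=c_{n+1}c_{n+2}\cdots$. By Lemma~\ref{lem:omega}(a), $T(w)$ and all $T(w_n)$ are in $\mathcal B$, and by (L2), $T(w_n)\equiv_mR_{h_n}$. Since $T(w)=\gamma_n[T(w_n)]$, the invariant and Lemma~\ref{lem:hole} show that $\chi(T(w))$ extends $d_1\cdots d_n$ for every $n\ge1$. No node has prefixes of every length. This contradiction proves the first claim, and the second follows from Lemma~\ref{lem:rank}(d),(e).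
\end{proof}

\begin{remark}
The finite-state property of $\lambda$ and the periodicity argument serve only to make $T(w)$ regular. The rank computation in Lemma~\ref{lem:omega}(a) is valid for every $w$.
\end{remark}

\section{A minimal closed set of types, and steering}\label{sec:steer}

Not every type can be a label. For $m\ge1$ the type of $\{\varepsilon\}$ is not of the form $\langle p,q\rangle$, since a sentence with one quantifier says that the root has a child. We need a set of types in which every type splits, which contains the types of all spines built from it, and in which, as we shall see, every type can be reached from every other. A minimality argument provides all three.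

Call $C\subseteq H$ \emph{closed} if $\langle p,q\rangle\in C$ for all $p,q\in C$ and $\pi(w)\in C$ for all $w\in(\{0,1\}\times C)^\omega$. The set $H$ is closed by Lemma~\ref{lem:omega}(b). \emph{Fix a minimal non-empty closed set $A\subseteq H$.} Put $\Sigma_A=\{0,1\}\times A$ and $\mathcal S_A=\{[\gamma]:\gamma\in\Sigma_A^+\}$. This is a subsemigroup of $\mathcal S$, it maps $A$ into $A$, and $f^\omega\in A$ for $f\in\mathcal S_A$. For $b\in A$ let $W_0(b)=\{b\}$ and
\[
W_{j+1}(b)=W_j(b)\cup\{\langle p,q\rangle:p,q\in W_j(b)\}\cup\{\pi(w):w\in(\{0,1\}\times W_j(b))^\omega\}.
\]

\begin{lemma}\label{lem:min}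
\begin{enumerate}
\item[(a)] Every $a\in A$ is of the form $\langle p,q\rangle$ with $p,q\in A$.
\item[(b)] $\bigcup_jW_j(b)=A$ for every $b\in A$.
\item[(c)] For all $a,b\in A$ there is $f\in\mathcal S_A$ with $fb=a$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $A_1=\{\langle p,q\rangle:p,q\in A\}$, a non-empty subset of $A$. If $p,q\in A_1$, then $p,q\in A$ and $\langle p,q\rangle\in A_1$. If $w=(d,k)w'$ is an $\omega$-word over $\{0,1\}\times A_1$, then $k,\pi(w')\in A$, and $\pi(w)=(d,k)\cdot\pi(w')$ is $\langle\pi(w'),k\rangle$ or $\langle k,\pi(w')\rangle$, hence in $A_1$. So $A_1$ is closed, and $A_1=A$ by minimality.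

(b) The $W_j(b)$ form an increasing sequence of subsets of the finite set $A$, so $W_{j+1}(b)=W_j(b)$ for some $j$. This set is non-empty and closed, hence equal to $A$.

(c) We first show by induction on $j$ that for each $y\in W_j(b)$ there is $\gamma\in\Sigma_A^*$ with $\gamma\cdot b=y$. For $y=b$ take the empty word. If $y=\langle p,q\rangle$ with $p,q\in W_{j-1}(b)$ and $p=\delta\cdot b$, then $y=(0,q)\delta\cdot b$. If $y=\pi((d,k)w')$ with $k\in W_{j-1}(b)$, $w'\in\Sigma_A^\omega$ and $k=\delta\cdot b$, we move the hole off the spine: by \eqref{eq:swap},
\[
y=(d,k)\cdot\pi(w')=(\bar d,\pi(w'))\cdot k=(\bar d,\pi(w'))\,\delta\cdot b,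
\]
and $\pi(w')\in A$. To obtain a non-empty word for $a$, write $a=\langle p,q\rangle$ by (a) and $p=\delta\cdot b$; then $a=(0,q)\delta\cdot b$.
\end{proof}

The \emph{$b$-height} of $y\in A$ is the least $j$ with $y\in W_j(b)$; it is $0$ only for $y=b$.

A \emph{trace} is a sequence $h_0,c_1,h_1,c_2,\dots$ with $h_n\in A$, $c_n\in\Sigma_A$ and $h_n=c_{n+1}\cdot h_{n+1}$ for all $n$. It is \emph{exact at $n$} if $\pi(c_{n+1}c_{n+2}\cdots)=h_n$. If $\lambda$ has values in $A$ and satisfies (L1), then \eqref{eq:trace} is a trace for every $\beta$, the \emph{trace of $\beta$}, and (L2) says that all these traces are exact everywhere. Exactness at $n+1$ implies exactness at $n$, because $\pi(c_{n+1}c_{n+2}\cdots)=c_{n+1}\cdot\pi(c_{n+2}\cdots)$. Hence: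
\begin{equation}\label{eq:exact}
\text{a trace that is exact at infinitely many $n$ is exact at all $n$.}
\end{equation}

By Lemma~\ref{lem:min}(a), (L1) alone is easy to satisfy. For (L2) there is one direct tool: below a node with label $\pi(w)$ we can lay out the spine $w$, and the branch that follows it is exact. But a branch may leave every spine it enters. Heights control this. If we aim at a target $b$ and use only decompositions that lower the $b$-height off the spine, a branch can leave a spine only finitely often before it meets the label $b$. Then we switch to another target.

\begin{lemma}[Steering]\label{lem:steer}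
Let $a_0,\dots,a_{N-1}\in A$, $N\ge1$, with indices read modulo $N$. There is a finite-state labeling $\lambda:\{0,1\}^*\to A$ satisfying (L1) such that the trace of every $\beta\in\{0,1\}^\omega$ has one of the following properties:
\begin{enumerate}
\item[(i)] it is exact at all sufficiently large $n$;
\item[(ii)] there are times $n_0<n_1<n_2<\cdots$ with $h_{n_j}=a_j$ for all $j\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}
For each index $j$ modulo $N$ and each $y\in A\setminus\{a_j\}$ fix a \emph{$j$-justification} of $y$, of one of two kinds: a pair $(p,q)$ with $y=\langle p,q\rangle$ and $p,q$ of smaller $a_j$-height than $y$; or a word $w\in\Sigma_A^\omega$ with $y=\pi(w)$ all of whose letters $(d,k)$ have $k$ of smaller $a_j$-height than $y$. One of the two exists by the definition of $W_{i}(a_j)$, with $i\ge 1$ the height of $y$, and $w$ can be taken ultimately periodic by Lemma~\ref{lem:omega}(b). For each $y\in A$ fix also a \emph{free splitting} $y=\langle p,q\rangle$ with $p,q\in A$, by Lemma~\ref{lem:min}(a). For $z\in A$ let $\mathrm{enter}_j(z)$ be the state $\mathrm{start}(j+1,z)$ if $z=a_j$; the state $\mathrm{node}(j,z)$ if $z\ne a_j$ is $j$-justified by a pair; and the state $\mathrm{spine}(j,z,w)$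 if $z\neq a_j$ is $j$-justified by the word $w$. The states, their labels and the states of the children are as follows.
\begin{itemize}
\item $\mathrm{start}(j,y)$ has label $y$. With $y=\langle p,q\rangle$ the free splitting, the children $0,1$ get $\mathrm{enter}_j(p)$, $\mathrm{enter}_j(q)$.
\item $\mathrm{node}(j,y)$ has label $y$. With $(p,q)$ the $j$-justification of $y$, the children $0,1$ get $\mathrm{enter}_j(p)$, $\mathrm{enter}_j(q)$.
\item $\mathrm{spine}(j,y,w')$, where $w'=(d,k)w''$ is a tail of the word that $j$-justifies $y$, has label $\pi(w')$. Child $d$ gets $\mathrm{spine}(j,y,w'')$ and child $\bar d$ gets $\mathrm{enter}_j(k)$.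
\end{itemize}
The root has state $\mathrm{start}(0,a_{N-1})$. The free splitting is needed because the label of a start state may already equal the new target, in which case it has no justification, while the target must be met at a strictly later time. There are finitely many states, since ultimately periodic words have finitely many tails. All labels are in $A$, and $\mathrm{enter}_j(z)$ has label $z$ in each of the three cases. So (L1) holds at start and node states. At a spine state it reads $\pi(w')=(d,k)\cdot\pi(w'')$, which is Lemma~\ref{lem:omega}(c).

Fix $\beta$. After a state $\mathrm{start}(j,y)$, the states along $\beta$ are node or spine states with first parameter $j$ until the next start state, if there is one, and that state is $\mathrm{start}(j+1,a_j)$.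

If $\beta$ visits infinitely many start states, those after the root have the labels $a_0,a_1,a_2,\dots$ in this order, and (ii) holds.

Otherwise, after the last start state all states are $\mathrm{node}(j,y)$ or $\mathrm{spine}(j,y,w')$ with $j$ fixed. A step from a node state, or from a spine state to its child $\bar d$, leads to $\mathrm{enter}_j(z)$ with $z$ of smaller $a_j$-height than $y$, and $z$ is the new second parameter. A step from a spine state to its child $d$ keeps the second parameter. So from some time $n^*$ on only steps of the last kind occur. If $n\ge n^*$ and the state at time $n$ is $\mathrm{spine}(j,y,w')$, then at each further step the branch goes in the direction of the first letter $(d,k)$ of the current tail and the sibling has label $k$; hence $c_{n+1}c_{n+2}\cdots=w'$, while $h_n=\pi(w')$. This is (i).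
\end{proof}

It remains to find targets for which (ii) forces exactness.

\begin{proposition}\label{prop:list}
There are $N\ge1$ and $a_0,\dots,a_{N-1}\in A$ such that every trace with property (ii) of Lemma~\ref{lem:steer} is exact at infinitely many $n$.
\end{proposition}

Lemma~\ref{lem:steer}, Proposition~\ref{prop:list} and \eqref{eq:exact} together give Proposition~\ref{prop:label}.

\section{One and two types}\label{sec:two}

If $A=\{a\}$, every trace is exact everywhere, since $\pi(w)\in A$ for $w\in\Sigma_A^\omega$. This is the situation of the second attempt in Section~\ref{sec:example}.

Let $A=\{-,+\}$. There are four maps $A\to A$. By \eqref{eq:omega} each $f\in\mathcal S_A$ fixes $f^\omega$, so it does not act as the transposition: it acts as the identity or as a constant. Take the targets $+,-$. A trace with property (ii) has $h_n\neq h_{n+1}$ for infinitely many $n$. For such $n$ the letter $c_{n+1}$ sends $h_{n+1}$ to $h_n$, so it is not the identity, so it is constant with value $h_n$ on $A$. Then $\pi(c_{n+1}c_{n+2}\cdots)=c_{n+1}\cdot\pi(c_{n+2}\cdots)=h_n$, whatever the type of the tail. A change of label erases the future, and this proves Proposition~\ref{prop:list} for $|A|=2$.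

\begin{example}
The following data on $\{-,+\}$ are not claimed to be types for some $m$; they only show both alternatives of Lemma~\ref{lem:steer} at work. Let $\langle p,q\rangle=p$, so that $(0,k)$ acts as the identity and $(1,k)$ as the constant $k$. For $w=(d_1,k_1)(d_2,k_2)\cdots$ let $\pi(w)=k_i$ for the least $i$ with $d_i=1$; if all $d_i$ are $0$, let $\pi(w)=+$ if infinitely many $k_i$ are $-$, and $\pi(w)=-$ otherwise. Then $\pi(cw)=c\cdot\pi(w)$ for both kinds of letters. Since $\pi((0,+)^\omega)=-$ and $\pi((0,-)^\omega)=+$, the constant labelings satisfy (L1) but violate (L2) on $0^\omega$. Let $\lambda(u)=+$ if $u$ has an even number of $1$'s and $\lambda(u)=-$ otherwise. Then $\lambda(u)=\lambda(u0)$, which is (L1). A branch with infinitely many $1$'s changes its label infinitely often. A branch $u0^\omega$ follows, from $u$ on, the spine $(0,k)^\omega$ with $k\neq\lambda(u)$, and $\pi((0,k)^\omega)=\lambda(u)$. So $\lambda$ is consistent.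
\end{example}

For $|A|\ge3$ a map with a fixed point can move a point without being constant, so the argument needs a substitute. Observe that the identity and the two constants are exactly the monotone maps of the chain $-<+$, and that a monotone map sending $-$ to $+$ sends everything to $+$. In general we shall find a partial order on a quotient of $A$ for which all context types are monotone. A context that carries a minimal class to a maximal one need not be constant, but a passage from maximal to minimal and back shortens every zigzag that starts at the maximal class. Repeating such passages forever therefore forces the type of the spine into the maximal class. We then restrict to that class and repeat.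

\section{Good pairs and a monotone quotient}\label{sec:order}

The induction replaces $A$ by a subset and $\mathcal S_A$ by the contexts that make the required passages. The following notion records what must be preserved.

\begin{definition}
A pair $(B,M)$, with $\emptyset\ne B\subseteq A$ and $M$ a non-empty subsemigroup of $\mathcal S_A$, is \emph{good} if
\begin{enumerate}
\item[(G1)] $fB\subseteq B$ for all $f\in M$;
\item[(G2)] $f^\omega\in B$ for all $f\in M$;
\item[(G3)] for all $x,x'\in B$ there is $f\in M$ with $fx'=x$.
\end{enumerate}
\end{definition}

The pair $(A,\mathcal S_A)$ is good by Lemma~\ref{lem:min}(c). Let $M$ act on a set $Y$. A binary relation on $Y$ is \emph{preserved} by $M$ if it contains $(fy,fy')$ whenever it contains $(y,y')$ and $f\in M$. Applying $f$ to each link of a chain shows that the reflexive-transitive closure of a preserved relation, and the equivalence relation it generates, are preserved. An \emph{$M$-congruence} is a preserved equivalence relation; $M$ acts on its classes. We write $M^1$ for $M$ with an identity adjoined. The \emph{comparability graph} of a partial order joins distinct $y,y'$ with $y\le y'$ or $y'\le y$.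

\begin{lemma}\label{lem:order}
Let $(B,M)$ be good and $|B|\ge2$. There are an $M$-congruence $E\ne B^2$ on $B$ and a partial order $\le$ on $Y=B/E$ such that $\le$ is preserved by $M$ and its comparability graph is connected.
\end{lemma}

\begin{proof}
Equality is an $M$-congruence different from $B^2$; let $E$ be maximal among the $M$-congruences different from $B^2$. Then $|Y|\ge2$. The preimage in $B$ of an $M$-congruence on $Y$ is an $M$-congruence containing $E$, so
\begin{equation}\label{eq:simple}
\text{the only $M$-congruences on $Y$ are equality and $Y^2$.}
\end{equation}
This is the purpose of the quotient: to prove antisymmetry or connectedness it will be enough to look at one pair. If every $f\in M$ is constant on $Y$, any linear order works. Otherwise let $\mu\ge2$ be the least value of $|fY|$ over the $f\in M$ that are non-constant on $Y$.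

\emph{Step 1: there is an idempotent $e\in M$ with $|eY|=\mu$.} Take $f\in M$ with $|fY|=\mu$. Suppose that $fgf$ is constant on $Y$ for every $g\in M^1$. Let $\sim$ be the equivalence relation generated by the pairs $(gfy,gfy')$ with $g\in M^1$, $y,y'\in Y$. The set of these pairs is preserved by $M$, so $\sim$ is an $M$-congruence, and it is not equality since $f$ is non-constant. By \eqref{eq:simple} it is $Y^2$. But $f$ takes equal values on the two entries of each generating pair, so $f$ is constant on $\sim$-classes, hence constant, a contradiction. So some $fgf$ is non-constant. Then $fgfY\subseteq fY$ and $|fgfY|\ge\mu$ give $fg(fY)=fY$. Let $e=(fg)^k\in M$ be an idempotent power. Then $eY\subseteq fY$ and $eY\supseteq(fg)^k(fY)=fY$.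

For idempotents write $e'\preceq e$ if $ee'=e'e=e'$. This is a partial order: if also $e\preceq e'$, then $e=ee'=e'$; and $e''\preceq e'\preceq e$ gives $ee''=ee'e''=e'e''=e''$ and in the same way $e''e=e''$. Among the idempotents $e\in M$ with $|eY|=\mu$ fix a $\preceq$-minimal one. Let $U=eY$; then $ez=z$ for $z\in U$. Let $\theta\in Y$ be the class of $e^\omega$, which lies in $B$ by (G2). By \eqref{eq:omega}, $e\theta=\theta$, so $\theta\in U$.

\emph{Step 2: if $g\in M^1$ and $f=ege$ is non-constant on $Y$, then $f\theta=\theta$.} We have $fY\subseteq U$ and $|fY|\ge\mu$, so $fY=U$. Also $fU=feY=fY=U$. Let $f^k$ be an idempotent power. Then $ef^k=f^ke=f^k$, that is $f^k\preceq e$, and $f^kY=f^{k-1}U=U$ has $\mu$ elements. By minimality $f^k=e$. This is an equality in $\mathcal S_A$, not only of maps on $Y$, so \eqref{eq:omega} applies: $e^\omega=(f^k)^\omega=f^\omega$ and $fe^\omega=ff^\omega=f^\omega=e^\omega$. Passing to classes gives $f\theta=\theta$.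

So $\theta$ is a point of $U$ singled out by all contexts that act non-trivially through $e$. We place it below the other points of $U$ and spread this by $M$: let $\le$ be the reflexive-transitive closure of $\{(g\theta,gz):g\in M^1,\ z\in U\}$. It is preserved by $M$, and $\theta\le z$ for $z\in U$.

\emph{Step 3: if $z\in U$ and $z\ne\theta$, then $z\not\le\theta$.} Suppose that $z=y_0,y_1,\dots,y_l=\theta$ with $(y_i,y_{i+1})=(g_i\theta,g_iz_i)$, $g_i\in M^1$, $z_i\in U$. Put $f_i=eg_ie$. From $e\theta=\theta$ and $ez_i=z_i$ we get $ey_i=f_i\theta$ and $ey_{i+1}=f_iz_i$. We show $ey_i=z$ for all $i$. For $i=0$ this is $ez=z$. If $ey_i=z$ and $i<l$, then $f_i\theta=z\neq\theta$, so $f_i$ is constant on $Y$ by Step 2, and $ey_{i+1}=f_iz_i=f_i\theta=z$. For $i=l$ we obtain $z=e\theta=\theta$, a contradiction.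

Fix $z\in U\setminus\{\theta\}$, which exists as $\mu\ge2$. The relation ``$y\le y'$ and $y'\le y$'' is an $M$-congruence that does not contain $(\theta,z)$ by Step 3, so it is equality by \eqref{eq:simple}, and $\le$ is a partial order. The equivalence relation generated by $\le$ is an $M$-congruence that contains $(\theta,z)$, so it is $Y^2$: the comparability graph is connected.
\end{proof}

Condition (G2) and the identities \eqref{eq:omega} cannot be dispensed with here: a transposition of a two-element set preserves no partial order with connected comparability graph. Condition (G3) was not used; it enters now.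

Let $(B,M)$, $E$, $Y$, $\le$ be as in Lemma~\ref{lem:order}. Fix an $E$-class $B^+$ that is maximal and an $E$-class $B^-$ that is minimal for $\le$. Call $f\in M$ \emph{raising} if $fB^-\subseteq B^+$ and \emph{lowering} if $fB^+\subseteq B^-$. Since $E$ is an $M$-congruence, one witness suffices:
\begin{equation}\label{eq:witness}
\begin{array}{l}
\text{if $fx\in B^+$ for some $x\in B^-$, then $f$ is raising;}\\
\text{if $fx\in B^-$ for some $x\in B^+$, then $f$ is lowering.}
\end{array}
\end{equation}
Put $M'=\{fg:f,g\in M,\ f\text{ raising},\ g\text{ lowering}\}$.

\begin{lemma}\label{lem:shrink}
The pair $(B^+,M')$ is good, and $|B^+|<|B|$.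
\end{lemma}

\begin{proof}
The inequality holds because $|Y|\ge2$. If $f$ is raising and $g$ is lowering, then $fgB^+\subseteq fB^-\subseteq B^+$, which is (G1). For two elements of $M'$ we have $(f_1g_1)(f_2g_2)=f_1(g_1f_2g_2)$, and $g_1f_2g_2\in M$ is lowering since $f_2g_2B^+\subseteq B^+$; so $M'$ is a semigroup. For (G3), let $x,x'\in B^+$ and pick $b\in B^-$. By (G3) for $(B,M)$ there are $f,g\in M$ with $fb=x$ and $gx'=b$. By \eqref{eq:witness}, $fg\in M'$, and $fgx'=x$. In particular $M'\neq\emptyset$.

It remains to prove (G2). Let $f$ be raising and $g$ lowering. Write $y^+,y^-$ for $B^+,B^-$ as elements of $Y$, so that $gy^+=y^-$ and $fy^-=y^+$. Let $\zeta\in Y$ be the class of $(fg)^\omega$, which lies in $B$ by (G2) for $(B,M)$. By \eqref{eq:omega}, $fg\zeta=\zeta$. We have to show $\zeta=y^+$.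

An \emph{up-zigzag of length $k$} from $y$ to $y'$ is a sequence $y=y_0\le y_1\ge y_2\le\cdots$ ending in $y_k=y'$, with alternating inequalities starting with $\le$; a \emph{down-zigzag} starts with $\ge$. Elements of $M$ map zigzags to zigzags of the same kind and length. Any two elements are joined by an up-zigzag of even length: take a path in the comparability graph, and replace each step $y\le y'$ by $y\le y'\ge y'$ and each step $y\ge y'$ by $y\le y\ge y'$. Let $k$ be the least even length of an up-zigzag from $y^+$ to $\zeta$, and suppose that $k\ge2$. Since $y^+$ is maximal, $y_1=y^+$, and deleting $y_0$ leaves a down-zigzag of length $k-1$ from $y^+$ to $\zeta$. Its image under $g$ is a down-zigzag of length $k-1\ge1$ from $y^-$ to $g\zeta$. Since $y^-$ is minimal, its second entry is $y^-$, and deleting the first entry leaves an up-zigzag of length $k-2$ from $y^-$ to $g\zeta$. Its image under $f$ is an up-zigzag of length $k-2$ from $fy^-=y^+$ to $fg\zeta=\zeta$, contradicting the choice of $k$. So $k=0$ and $\zeta=y^+$.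
\end{proof}

\section{The list of targets}\label{sec:list}

Start from $(B_0,M_0)=(A,\mathcal S_A)$ and, as long as $|B_i|\ge2$, put $(B_{i+1},M_{i+1})=(B_i^+,M_i')$. By Lemma~\ref{lem:shrink} all these pairs are good, and the process stops at some $r\ge0$ with $B_r=\{a^*\}$ a singleton. At the last level goodness says that spines assembled from contexts in $M_r$ have type $a^*$. To recognize such contexts from labels alone, fix $b_i\in B_i^-$ for $i<r$ and define lists of elements of $A$ by
\[
L_0=\text{the empty list},\qquad L_{i+1}=L_i,\ b_i,\ L_i .
\]
The middle entry cuts a context into a raising and a lowering factor, and the two copies of $L_i$ guarantee that both factors belong to $M_i$. For a trace and times $s<t$ we say that a list \emph{occurs between $s$ and $t$} if its entries are, in order, the labels $h_n$ at strictly increasing times $n$ with $s<n<t$.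

\begin{lemma}\label{lem:list}
\begin{enumerate}
\item[(a)] Let $h_0,c_1,h_1,\dots$ be a trace, $0\le i\le r$ and $s<t$. If $h_s,h_t\in B_i$ and $L_i$ occurs between $s$ and $t$, then $[c_{s+1}\cdots c_t]\in M_i$.
\item[(b)] If $\gamma_j\in\Sigma_A^+$ and $[\gamma_j]\in M_r$ for all $j\ge1$, then $\pi(\gamma_1\gamma_2\cdots)=a^*$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Induction on $i$. For $i=0$ the word $c_{s+1}\cdots c_t$ is non-empty and $M_0=\mathcal S_A$. Let $h_s,h_t\in B_{i+1}=B_i^+$ and let $L_{i+1}$ occur between $s$ and $t$, with the middle entry $b_i$ at time $t'$. Then $s<t'<t$, the labels $h_s,h_{t'},h_t$ lie in $B_i$, and $L_i$ occurs between $s$ and $t'$ and between $t'$ and $t$. By induction $f=[c_{s+1}\cdots c_{t'}]$ and $g=[c_{t'+1}\cdots c_t]$ lie in $M_i$. The trace condition gives $fb_i=h_s\in B_i^+$ and $gh_t=b_i\in B_i^-$. By \eqref{eq:witness}, $f$ is raising and $g$ is lowering, so $[c_{s+1}\cdots c_t]=fg\in M_i'=M_{i+1}$.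

(b) Factorize as in \eqref{eq:ramsey}. Each $[\delta_j]$ is a product of elements of $M_r$ and so lies in $M_r$. With $f=[\delta_1]$ we have $\pi(\delta_1\delta_2\cdots)=f^\omega=a^*$ by (G2), and $\pi(\gamma_1\gamma_2\cdots)=[\delta_0]a^*=a^*$ by (G1).
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:list}]
Let $a_0,\dots,a_{N-1}$ be the list $L_r$ followed by $a^*$. Consider a trace with times $n_0<n_1<\cdots$ as in (ii), and put $t_j=n_{jN+N-1}$ for $j\ge0$. Then $h_{t_j}=a^*\in B_r$, and $L_r$ occurs between $t_j$ and $t_{j+1}$, at the times $n_{(j+1)N},\dots,n_{(j+1)N+N-2}$. By Lemma~\ref{lem:list}(a), $[c_{t_j+1}\cdots c_{t_{j+1}}]\in M_r$ for all $j$. By Lemma~\ref{lem:list}(b), $\pi(c_{t_j+1}c_{t_j+2}\cdots)=a^*=h_{t_j}$ for all $j$.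
\end{proof}

This completes the proof of Proposition~\ref{prop:label}, and with it of Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{CL}
Carayol and L\"oding, 2007.

\bibitem{DST}
\emph{Descriptive Set Theoretic Methods in Automata Theory},
\texttt{https://www.mimuw.edu.pl/\allowbreak\%7Emskrzypczak/\allowbreak docs/\allowbreak sk15\_Beth\_Award.pdf}

\bibitem{GS}
Gurevich and Shelah, 1983.

\end{thebibliography}
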